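# Widths of bounded analytic functions off a subset of the line

## 1. A rational splitting of the Cauchy kernel

Take two polynomials $P,Q$ of degree at most $N$ and put $B=P/Q$. For $t\ne z$ with $Q(t)\neq0$, $P(z)\ne0$ we have

$$\frac1{t-z}=\frac{P(z)Q(t)-P(t)Q(z)}{(t-z)\,Q(t)P(z)}+\frac{B(t)}{B(z)}\cdot\frac1{t-z},\qquad \frac1{B(z)}:=\frac{Q(z)}{P(z)}. \tag{1}$$

The identity is trivial: the first term on the right is $\frac1{t-z}$ minus the second. Its point is the shape of the two terms. The numerator $P(z)Q(t)-P(t)Q(z)$ vanishes at $z=t$, so it is divisible by $t-z$, and the first term equals $\sum_{k<N}a_k(t)\,z^k/P(z)$ with $a_k$ a polynomial divided by $Q$. As a function of $z$ it lies in an $N$-dimensional space that does not depend on $t$. The second term is small whenever $B$ is small where $t$ runs and large where $z$ runs.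

This is what the splitting is for. Let $E\subset\mathbb R$ be compact, $D=\mathbb C\setminus E$, and let $H^\infty(D)$ be the space of bounded analytic functions in $D$ with the uniform norm. (Such a function extends analytically to $\infty$.) If $f\in H^\infty(D)$ is written as a Cauchy integral over a curve around $E$, then (1) approximates all $f$ in the unit ball at once by functions from one finite-dimensional space. The quantities that measure such approximation are the following.

**Definition (widths).** Let $K\subset D$ be non-empty and compact. Let $A^D_K\subset C(K)$ be the set of restrictions to $K$ of all $f\in H^\infty(D)$ with $\sup_D|f|\le1$. For $s=0,1,2,\dots$ the Kolmogorov width is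
$$d_s=d_s(A^D_K)=\inf_L\ \sup_{x\in A_K^D}\ \inf_{y\in L}\|x-y\|_{C(K)},$$
the infimum being over linear subspaces $L\subset C(K)$ with $\dim L\le s$. Clearly $d_s$ is non-increasing in $s$.

Throughout, $|S|$ is the Lebesgue measure of $S\subset\mathbb R$.

**Lemma 1.** Let $E\subset\mathbb R$ be compact, $K\subset D=\mathbb C\setminus E$ compact and non-empty, $\delta=\operatorname{dist}(K,E)$. Let $P,Q$ be polynomials of degree $\le N$ with $P\ne0$ on $K$ and $Q\ne0$ on $E$, and $B=P/Q$. Then
$$d_{N+1}(A^D_K)\le\frac1{\pi\delta}\,\max_K\Big|\frac QP\Big|\int_E|B(t)|\,dt. \tag{2}$$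

*Proof.* We first build a contour that hugs $E$. Let $\eta>0$ be small. Choose an open $O\subset\mathbb R$ with $E\subset O\subset\{\operatorname{dist}(\cdot,E)<\eta\}$ and $|O|\le|E|+\eta$. Finitely many components of $O$ cover $E$, so there are disjoint closed intervals $J_1,\dots,J_p\subset O$ whose interiors cover $E$. For small $y>0$ let $\Gamma$ be the positively oriented boundary of $\bigcup_iJ_i\times[-y,y]$. The endpoints of the $J_i$ are not in $E$, so $\Gamma\subset D$. The rectangles lie within distance $\eta+y$ of $E$; hence for $\eta,y$ small $K$ lies outside them and $Q\neq0$ on them.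

Let $f\in H^\infty(D)$, $|f|\le1$. Cauchy's formula in the exterior of $\Gamma$ gives, for $z\in K$,
$$f(z)=f(\infty)-\frac1{2\pi i}\int_\Gamma\frac{f(t)}{t-z}\,dt .$$
Insert (1). The first term of (1) together with $f(\infty)$ contributes an element of $L=\operatorname{span}\{1,\ z^k/P:0\le k<N\}\subset C(K)$, and $\dim L\le N+1$. What remains is at most the integral of the second term in absolute value, so
$$d_{N+1}\le\frac1{2\pi\operatorname{dist}(K,\Gamma)}\max_K\Big|\frac QP\Big|\int_\Gamma|B|\,|dt|.$$
Let $y\to0$. The vertical sides disappear and the horizontal sides double, so $\int_\Gamma|B||dt|\to2\int_{\cup J_i}|B|\,dt\le2\int_E|B|\,dt+O(\eta)$, since $|\bigcup J_i\setminus E|\le\eta$ and $B$ is bounded near $E$. Then let $\eta\to0$; the distance tends to $\delta$. $\square$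

Two uses by hand. With $N=0$, $P=Q=1$ we get $d_1\le|E|/(\pi\delta)$: constants already approximate well if $E$ is short. With $P=(z-a)^N$, $Q=1$ and $E\subset[a-\rho,a+\rho]$, $a\notin K$, we get $d_{N+1}\le\frac{2\rho}{\pi\delta}\big(\rho/\operatorname{dist}(a,K)\big)^N$: a high-order zero of $B$ makes a tiny piece of $E$ nearly invisible. Note also that (2) contains the integral of $|B|$ over $E$, not its maximum. The whole lecture turns on that difference.

## 2. Green capacity and the exponent $1/\tau(K,D)$

The problem is posed in "Kolmogorov problem on widths asymptotics and pluripotential theory" for a compact set $E\subset\mathbb C$ of positive length lying on a rectifiable curve and having no portion of zero length. Length is one-dimensional Hausdorff measure, and a portion of $E$ is a non-empty set $E\cap U$ with $U$ open. (For instance, $[0,1]\cup\{2\}$ has the portion $\{2\}$ of zero length. A Cantor set of positive Lebesgue measure may or may not have such portions.) Put $D=\mathbb C\setminus E$; by the positive solution of the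 Denjoy conjecture, $H^\infty(D)$ is non-trivial.

**Definition (extremal function, Green capacity).** For compact $K\subset D$, $\omega(z)=\omega(D,K;z)$ is the upper regularization of
$$\sup\{u(z):u\text{ subharmonic in }D,\ u<1\text{ in }D,\ u\le0\text{ on }K\},$$
and
$$\tau(K,D)=\frac1{2\pi}\int_{D\setminus K}|\nabla\omega|^2\,dA .$$

For $D=\{|z|<1\}$, $K=\{|z|\le r\}$ one has $\omega=\ln^+(|z|/r)/\ln(1/r)$ and $\tau=\ln(1/r)^{-2}\int_r^1\frac{d\rho}\rho=1/\ln(1/r)$.

A non-empty compact $K\subset D$ is admitted in the problem if: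

1. (i) $K$ is regular: $\omega(D,K;\cdot)$ is continuous in $D$ and vanishes on $K$;
2. (ii) $K$ equals its holomorphically convex hull $\{z\in D:|f(z)|\le\sup_K|f|\text{ for all }f\text{ analytic in }D\}$;
3. (iii) $K$ meets every component of $D$ (so that restriction $H^\infty(D)\to C(K)$ is injective).

The problem asks whether
$$-\ln d_s(A^D_K)\sim\frac s{\tau(K,D)},\qquad s\to\infty, \tag{3}$$
for all such pairs $(E,K)$. The answer is no.

**Theorem A.** For every $\Theta>1$ there is a Cantor set $E\subset[0,1]$ of positive length without portions of zero length such that, for $K=\{|z-2i|\le1\}$, conditions (i)–(iii) hold and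
$$-\ln d_s(A^D_K)\ge\Theta\,\frac s{\tau(K,D)}\qquad\text{for all }s\ge1.$$
In particular (3) fails for $(E,K)$.

For sets on the line we can say exactly when (3) holds. Let now $E\subset\mathbb R$ be *any* compact set with $|E|>0$, and let $K\subset D$ be *any* non-empty compact set satisfying (i). Put $D^*=\widehat{\mathbb C}\setminus E$, a domain, with Green function $g(z,y)$, and $g(z)=g(z,\infty)$.

**Definition (Reg).** $E$ satisfies (Reg) if for all polynomials $P_n$ with $\deg P_n\le n$ and $\|P_n\|_{L^1(E)}\le1$ (Lebesgue measure) one has $\limsup_n\frac1n\log|P_n(z)|\le g(z)$ for every $z\in\mathbb C\setminus E$.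

This is a form of Stahl–Totik regularity of $dt|_E$; we use nothing of that theory. Section 7 has a set that fails (Reg), Section 9 sets that satisfy it.

**Theorem B.** (a) Always $\liminf_s\frac{-\ln d_s}s\ge\frac1{\tau(K,D)}$.
(b) The following are equivalent: (1) $-\ln d_s(A_K^D)\sim s/\tau(K,D)$ for every $K$; (2) it holds for some $K$; (3) $E$ satisfies (Reg).

**Corollary C.** (Reg), hence the asymptotics for every $K$, holds in each of the cases:

1. (i) every Borel $E'\subset E$ with $|E\setminus E'|=0$ has $\operatorname{cap}E'=\operatorname{cap}E$;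
2. (ii) harmonic measure of $D^*$ is absolutely continuous with respect to length (e.g. finite unions of intervals);
3. (iii) for all $x\in E$ outside a polar set there are $L,r_0>0$ with $|E\cap(x-r,x+r)|\ge r^L$ for $0<r<r_0$ (e.g. the Smith–Volterra Cantor set).

The classification is stated for $E\subset\mathbb R$ only, not for general rectifiable curves.

## 3. The interval and a confocal ellipse

Here everything can be computed. Let $E=[-1,1]$ and $z=\frac12(\zeta+1/\zeta)$, which maps $0<|\zeta|<1$ conformally onto $D=\mathbb C\setminus[-1,1]$, with $\zeta=0$ corresponding to $\infty$. Let $K$ be the ellipse $|\zeta|=r$.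

Check of (i)–(iii). A competitor $u$ for $\omega$, seen in the punctured disc, is bounded above and so extends subharmonically to $\zeta=0$. The maximum principle gives $u\le0$ for $|\zeta|\le r$ and $u\le\ln(|\zeta|/r)/\ln(1/r)$ for $r<|\zeta|<1$. The function $\ln^+(|\zeta|/r)/\ln(1/r)$ is itself a competitor, so it is $\omega$. It is continuous and vanishes on $K$, and the Dirichlet integral is conformally invariant, so $\tau(K,D)=1/\ln(1/r)$. For (ii), use $f=\zeta$ at points with $|\zeta|>r$ and $f=1/\zeta$ (analytic in $D$, since $\infty\notin D$) at points with $|\zeta|<r$. $D$ is connected.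

Upper bound. In the variable $\zeta$, $f=\sum a_k\zeta^k$ with $|a_k|\le1$. Dropping the terms $k\ge s$ gives $d_s\le\sum_{k\ge s}r^k=r^s/(1-r)$.

Lower bound. Let $\dim L\le s$ and $\zeta_j=re^{2\pi ij/(s+1)}$, $0\le j\le s$. There are $s+1$ point evaluations, so some $c\ne0$ has $\sum c_jy(\zeta_j)=0$ for all $y\in L$. Then for $f$ in the unit ball and $y\in L$
$$\Big|\sum c_jf(\zeta_j)\Big|=\Big|\sum c_j(f-y)(\zeta_j)\Big|\le\|f-y\|_{C(K)}\sum|c_j|.$$
With $f=\zeta^k$, $0\le k\le s$, the left side is $r^k|\hat c(k)|$, where $\hat c(k)=\sum_jc_je^{2\pi ijk/(s+1)}$. By Parseval $\sum_k|\hat c(k)|^2=(s+1)\sum|c_j|^2$, so some $|\hat c(k)|\ge(\sum|c_j|^2)^{1/2}\ge\sum|c_j|/\sqrt{s+1}$. Hence $d_s\ge r^s/\sqrt{s+1}$.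

So $-\ln d_s\sim s\ln(1/r)=s/\tau$, and (3) holds here. The lower bound by point masses returns in Section 8.

## 4. Green potentials and the limit of uniform estimates

In the rest, $E\subset\mathbb R$ is compact, $|E|>0$, and $K$ satisfies (i). We recall textbook facts, for which we refer to Ransford, *Potential Theory in the Complex Plane*, and Armitage–Gardiner, *Classical Potential Theory*.

**(F0)** $g(z,y)$ is symmetric and positive; $g(z,y)+\log|z-y|$ extends to a jointly continuous function of $z,y\in D$, harmonic in each; $g(z)=\log|z|-\log\operatorname{cap}E+o(1)$ at $\infty$. At all points of $E$ outside a polar set (the regular points) $g(\cdot,y)$ tends to $0$. If domains $\Omega_l$ increase to $D^*$, their Green functions increase to $g$. Extended maximum principle: if $u$ is subharmonic and bounded above in $D^*$ and $\limsup_{z\to\zeta}u\le C$ for all $\zeta\in E$ outside a polar set, then $u\le C$. For Borel sets, $\operatorname{cap}$ is the supremum over compact subsets.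

**(F1)** Write $G^m=\int g(\cdot,y)\,dm(y)$. If $u$ is a competitor for $\omega$, then $1-u$ is positive and superharmonic in $D$, is $\ge1$ on $K$, and extends across the isolated point $\infty$; conversely each positive superharmonic $v$ in $D^*$ with $v\ge1$ on $K$ gives the competitor $1-v$. So $1-\omega$ is the regularized reduced function of $1$ on $K$ in $D^*$, and it is the Green potential of a finite measure on $K$. By (i) it equals $1$ on $K$, so the measure is not $0$; write it $\tau'\rho_K$ with $\rho_K$ a probability measure. The Dirichlet integral of a continuous Green potential of a measure with compact support equals $2\pi$ times its energy, and $\nabla\omega=0$ a.e. on $K$ (as $\omega=0$ there), so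
$$\tau(K,D)=\frac1{2\pi}\int|\nabla\omega|^2dA=\int(1-\omega)\,\tau'\,d\rho_K=\tau'.$$
Write $\tau=\tau(K,D)$. Thus
$$G^{\rho_K}=\frac{1-\omega}\tau\le\frac1\tau\ \text{ in }D^*,\qquad G^{\rho_K}\text{ is continuous in }D^*,\qquad G^{\rho_K}=\frac1\tau\ \text{ on }K. \tag{4}$$
In particular $K$ is not polar, and $\rho_K$ has no atoms (an atom would make $G^{\rho_K}$ infinite).

**(F2)** For compact $S\subset\mathbb R$: $\operatorname{cap}S\ge|S|/4$. If $\operatorname{cap}S>0$, let $\mu_S$ be its equilibrium measure; $g_S(z)=\int\log|z-t|\,d\mu_S(t)-\log\operatorname{cap}S$ is subharmonic and $\ge0$ in $\mathbb C$, vanishes on $S$ outside a polar set, and is the Green function of $\widehat{\mathbb C}\setminus S$ with pole $\infty$. Bernstein–Walsh: if $\deg P\le n$, then $|P(z)|\le\max_S|P|\,e^{ng_S(z)}$.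

Now the first thing one would try with Lemma 1: choose $B$ uniformly small on $E$ and large on $K$. Section 6 shows that this reaches the exponent $1/\tau$. It can never do better.

**Proposition 2.** Let $P,Q,B$ be as in Lemma 1. Then $\max_K|Q/P|\cdot\max_E|B|\ge e^{-N/\tau}$.

*Proof.* We may assume $B\not\equiv0$; it is not zero on $K$. Let $a=\max_E|B|$ and let $q_1,\dots,q_p$, $p\le N$, be the poles of $B$ on $\widehat{\mathbb C}$; none is on $E$. The function $\log|B|-\sum_ig(\cdot,q_i)$ is subharmonic in $D^*$, and since $g\ge0$ its upper limits at $E$ are $\le\log a$. So $\log|B|\le\log a+\sum g(\cdot,q_i)$. Integrate against $\rho_K$ and use symmetry and (4): $\int\log|B|\,d\rho_K\le\log a+\sum_iG^{\rho_K}(q_i)\le\log a+N/\tau$. Hence $\min_K|B|\le a\,e^{N/\tau}$. $\square$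

So an exponent beyond $1/\tau$ requires a $B$ whose integral over $E$ is exponentially smaller than its maximum. A set $\mathcal C\subset E$ of length zero does not enter the integral at all; if it has positive capacity it still keeps $\tau$ bounded below. That is the idea of the counterexample: let $\mathcal C$ carry capacity, and let the length of $E$ sit on pieces so tiny that few zeros of $B$ kill them.

## 5. A zero-length Cantor set with short fat pieces in its gaps

We prove Theorem A.

**Step 1: the set.** Let $\mathcal C$ be the middle-third Cantor set, $G_1,G_2,\dots$ its bounded complementary intervals, $a_j$ the center of $G_j$. For a parameter $A\ge1$, to be chosen last, put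
$$\ell_j=\min\{|G_j|/3,\ e^{-A2^j}\},\qquad I_j=[a_j-\ell_j/2,\ a_j+\ell_j/2]\subset G_j .$$
Let $F_j\subset I_j$ be a Cantor set of positive length with no portion of zero length (an affine copy of the Smith–Volterra set, described in Section 9), and
$$E=\mathcal C\cup\bigcup_jF_j\subset[0,1].$$

**Step 2: $E$ is admissible.** Since $|G_j|\to0$, limits of points taken from infinitely many different $F_j$ lie in $\mathcal C$; so $E$ is compact. It contains no interval: an interval in $E$ that meets some $G_j$ would give an interval in $E\cap G_j=F_j$, and otherwise it would lie in $\mathcal C$. It has no isolated points, as a union of perfect sets. So $E$ is a Cantor set on the rectifiable curve $[0,1]$, and $|E|\geq|F_1|>0$. If an open $U$ meets $F_j$, then $|U\cap F_j|>0$. If $U$ meets $\mathcal C$, it contains an $n$-th stage interval intersecting $\mathcal C$ near that point, hence some $\overline{G_j}\supset F_j$. So no portion has zero length.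

**Step 3: $K=\{|z-2i|\le1\}$ is admissible.** For (ii) use $f(z)=z-2i$. For (iii), $D$ is connected. For (i), note $|t-2i|\ge2$ for $t\in[0,1]$, so $1<|z-2i|<3/2$ lies in $D$. A competitor $u$ for $\omega$ is upper semicontinuous with $u\le0$ on $K$ and $u<1$, so the maximum principle in this annulus gives $u\le\ln|z-2i|/\ln(3/2)$ there. Since $0$ is a competitor, $0\le\omega\le\ln^+|z-2i|/\ln(3/2)$ for $|z-2i|<3/2$. Hence $\omega=0$ on $K$ and $\omega$ is continuous at $\partial K$. In $D\setminus K$ the competitors form a Perron family, so $\omega$ is harmonic there.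

**Step 4: Blaschke factors for the exterior of $K$.** The map $w(z)=1/(z-2i)$ takes $\Omega=\widehat{\mathbb C}\setminus K$ onto the unit disc, and $|w|\le\frac12$ on $[0,1]$. For $a\in[0,1]$ let
$$b_a(z)=\frac{w(z)-w(a)}{1-\overline{w(a)}\,w(z)} .$$
It is a rational function of degree one with zero $a$ and pole at $z=2i+\overline{w(a)}$, in the interior of $K$. Also $|b_a|<1$ in $\Omega$, $|b_a|=1$ on $\partial K$, $|b_a|>1$ in the interior of $K$.

**Step 5: a lower bound for $\tau(K,D)$ independent of $A$.** We build a competitor for $\omega$ that sees only $\mathcal C$. Let $\mu$ be the Cantor measure on $\mathcal C$ and $G(z)=\int-\ln|b_t(z)|\,d\mu(t)$, $z\in\Omega$. It is positive, harmonic in $\Omega\setminus\mathcal C$, and tends to $0$ at $\partial K$, because $|b_t(z)|\to1$ there uniformly in $t\in[0,1]$.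

$G$ is bounded. As the denominator of $b_t$ has modulus at most $2$, $-\ln|b_t(z)|\le\ln2+\ln\frac1{|w(z)-w(t)|}$, and $|w(z)-w(t)|=\frac{|z-t|}{|z-2i||t-2i|}$ with $|t-2i|\le\sqrt5$. If $|z-2i|\le5$ this is $\ge|z-t|/12$; otherwise $|w(z)-w(t)|\ge\frac1{\sqrt5}-\frac15>\frac15$. In both cases
$$-\ln|b_t(z)|\le\ln24+\ln^+\frac1{|\operatorname{Re}z-t|}.$$
If $3^{-n-1}\le\rho<3^{-n}$ with $n\geq 0$, then $\ln\frac1\rho\le(n+1)\ln3$, and $n+1$ is the number of $k\ge0$ with $\rho<3^{-k}$. Therefore
$$\int\ln^+\frac1{|x-t|}\,d\mu(t)\le\ln3\sum_{n\ge0}\mu(|x-t|<3^{-n})\le\ln3\sum_{n\ge0}4\cdot2^{-n}<\infty,$$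
since the $n$-th stage intervals have length $3^{-n}$, gaps at least $3^{-n}$ and mass $2^{-n}$, so an interval of length $2\cdot3^{-n}$ meets at most four of them.

Fix $M_0>\sup G$, depending only on $\mathcal C$. Put $u_0=G/M_0$ off $K$ and $u_0=0$ on $K$. In $\mathbb C\setminus\mathcal C\supset D$ it is continuous, $\ge0$, harmonic off $K$ and zero on $K$, hence subharmonic (at points of $K$ the submean inequality is trivial). Also $u_0<1$, so $\omega\ge u_0$. Let $m_0=\min_{|z-2i|=3/2}u_0>0$; it depends only on $\mathcal C$. In polar coordinates about $2i$, for every angle,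
$$m_0\le\int_1^{3/2}|\partial_\rho\omega|\,d\rho\le\Big(\int_1^{3/2}|\partial_\rho\omega|^2\rho\,d\rho\Big)^{1/2}\Big(\ln\frac32\Big)^{1/2}.$$
Square, integrate over the angle, and divide by $2\pi$:
$$\tau(K,D)\ge c:=\frac{m_0^2}{\ln(3/2)}>0,\qquad c\text{ independent of }A.$$

**Step 6: the widths are tiny.** For $k\ge0$ let $B=\prod_{j=1}^kb_{a_j}^{2^{k-j}}$, of degree $2^k-1$. Write $B=P/Q$; the zeros $a_j$ are off $K$ and the poles are in the interior of $K$, so $P\ne0$ on $K$, $Q\ne0$ on $E$. Moreover $|Q/P|\le1$ on $K$ and $|B|\le1$ on $E$. For $t,a\in[0,1]$,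
$$|b_a(t)|\le\frac{|t-a|/4}{1-\frac14}=\frac{|t-a|}3 .$$
So on $F_j$ with $j\le k$ we get $|B|\le|b_{a_j}|^{2^{k-j}}\le\ell_j^{2^{k-j}}\le e^{-A2^j2^{k-j}}=e^{-A2^k}$. The multiplicities $2^{k-j}$ were chosen to make this bound the same for all $j\le k$. The pieces $F_j$, $j>k$, get no zeros, but they are short: $|F_j|\le e^{-A2^j}$. The set $\mathcal C$ has length zero. As $\sum\ell_j\le\frac13\sum|G_j|=\frac13$,
$$\int_E|B|\,dt\le\frac13e^{-A2^k}+\sum_{j>k}e^{-A2^j}\le\frac43e^{-A2^k},$$
because $A\ge1$, $2^{k+i}-2^k\ge i$ and $\sum_{i\ge1}e^{-i}<1$. Here $\operatorname{dist}(K,E)\ge1$, and Lemma 1 with $N=2^k-1$ gives $d_{2^k}\le\frac4{3\pi}e^{-A2^k}\le e^{-A2^k}$. If $2^k\le s<2^{k+1}$, then $d_s\le d_{2^k}\le e^{-As/2}$. So $-\ln d_s\ge As/2$ for all $s\ge1$.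

**Step 7: choice of $A$.** Take $A\ge\max(1,2\Theta/c)$. Then $-\ln d_s\ge\Theta s/c\ge\Theta s/\tau(K,D)$ for all $s\ge1$. Theorem A is proved. $\blacksquare$

## 6. Rational functions flattened by balayage

We turn to Theorem B. This section proves one construction that yields part (a) and, with an extra ingredient, half of (b). For $1/\tau$ one wants $B$ with $|B|$ about constant on $E$ and as large as possible on $K$. Put the poles on $K$, distributed like $\rho_K$. Then $|B|$ becomes flat on $E$ if the zeros are distributed like the balayage of $\rho_K$ onto a slightly larger regular set. If moreover some polynomials $T_m$ are given that are small in $L^1(E)$ but large off $E$, a proportion $\theta$ of the degree can be spent on inserting them.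

**Set-up.** Let $E_l=\{t\in\mathbb R:\operatorname{dist}(t,E)\le1/l\}$: finite unions of nondegenerate compact intervals, decreasing to $E$, with $E$ in the interior of $E_l$ relative to $\mathbb R$. Let $D_l=\widehat{\mathbb C}\setminus E_l$, with Green function $g_l$ (extended by $0$ to $E_l$; all points of $E_l$ are regular), harmonic measures $\omega_l(y,\cdot)$, and $G_l^m=\int g_l(\cdot,y)\,dm(y)$. Let $U$ be a domain with compact closure $M=\overline U\subset D^*$ and $K\cup\{\infty\}\subset U$, and let $M\subset D_{l_0}$. Below $l\ge l_0$. For a measure $m$ on $M$ put $\omega_l(m)=\int\omega_l(y,\cdot)\,dm(y)$.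

**(A1)** $\varepsilon_l:=\sup_{M\times M}(g-g_l)\to0$. Indeed $g_l\uparrow g$, and $g-g_l\ge0$ (singularities removed) is symmetric and harmonic in each variable in $D_{l_0}$. With a Harnack constant $C$ for $M$ in $D_{l_0}$ and fixed $z_0\ne y_0$ in $M$, it is at most $C^2(g-g_l)(z_0,y_0)\to0$.

**(A2)** By Harnack in $D_{l_0}$ there is $\theta_0\in(0,1)$, independent of $l\ge l_0$, with $\omega_l(y,\cdot)\ge\theta_0\,\omega_l(\infty,\cdot)$ for $y\in M$.

**(A3)** *Potentials of harmonic measures.* Let
$$k(z,y)=\log\frac{|z-y|}{\sqrt{1+|y|^2}},\quad k(z,\infty)=0;\qquad\gamma_l(y)=g_l(y,\infty)-\tfrac12\log(1+|y|^2),\quad\gamma_l(\infty)=-\log\operatorname{cap}E_l .$$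
(The normalization makes $k(z,\cdot)$ and $\gamma_l$ continuous at $\infty$.) For $y\in M$, $z\in\mathbb C\setminus\{y\}$,
$$\int\log|z-t|\,d\omega_l(y,t)=g_l(z,y)+k(z,y)-\gamma_l(y). \tag{5}$$
First let $z\in D_l$, $z\neq\infty$. For $y\ne\infty$ the right side is $g_l(z,y)+\log|z-y|-g_l(y,\infty)$. As functions of $y$ both sides are bounded and harmonic in $D_l$ (the singularities at $y=z$ and $y=\infty$ are removable) with boundary values $\log|z-t|$. So they agree, also at $y=\infty$, and at $y=z$ if $g_l+k$ is continued there by continuity. For $z\in E_l$ apply (5) at $z+i\epsilon$ and let $\epsilon\downarrow0$: the left side converges by monotone convergence, since $|z+i\epsilon-t|\downarrow|z-t|$, and $g_l(z+i\epsilon,y)\to0$.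

Consequently, for a finite signed measure $m$ on $M$,
$$\int\log|z-t|\,d\omega_l(m)(t)=\int k(z,y)\,dm(y)-\int\gamma_l\,dm\quad(z\in E_l), \tag{6}$$
and this is continuous on $E_l$, as $k$ is continuous on $E_l\times M$.

**(A4)** *Descent.* If finite positive measures $\lambda_N\to\lambda$ weak* on a compact set and $t_N\to t$, then $\limsup\int\log|t_N-x|\,d\lambda_N(x)\le\int\log|t-x|\,d\lambda(x)$: replace $\log|\cdot|$ by $\max(\log|\cdot|,-a)$, pass to the limit, then let $a\to\infty$. So if $\int\log|\cdot-x|\,d\lambda$ is continuous on a compact set $Y$, then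
$$\limsup_N\ \sup_Y\Big(\int\log|\cdot-x|\,d\lambda_N-\int\log|\cdot-x|\,d\lambda\Big)\le0;$$
choose points $t_N\in Y$ nearly attaining the supremum and a convergent subsequence.

**Data.** Either $\theta=0$, $T\equiv1$, and everything indexed by $m$ below is absent ($m=0$, $x_m=x=0$, $w=0$). Or $\theta=\theta_0$, and along an infinite set of $m$ we are given polynomials $T_m\not\equiv0$ with $\deg T_m\le m$, $\|T_m\|_{L^1(E)}\le1+|E|$, such that the following holds. Let $x_m=\frac1m\sum\delta_y$ over the zeros $y$ of $T_m$ in $M$, with multiplicity, $\infty$ being counted $m-\deg T_m$ times. Then $x_m\to x$ weak* on $M$, and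
$$v_m^*=\frac1m\log|T_m|-g+G^{x_m}\to w\quad\text{uniformly on }K$$
(with the singularities at the zeros in $M$ cancelled).

**Proposition 3.** With these data, $\limsup_s\frac{-\ln d_s}s\ge\frac1\tau+\theta\min_Kw$. If $\theta=0$, then $\liminf_s\frac{-\ln d_s}s\ge\frac1\tau$.

*Proof.* Fix $l\ge l_0$ and $\varepsilon>0$. Let $N=\lceil m/\theta\rceil$ (any $N\ge1$ if $\theta=0$); so $m/N\to\theta$.

**Step 1: the zeros and poles.** Put
$$\lambda=\omega_l(\rho_K+\theta x-\theta\delta_\infty).$$
By (A2), $\omega_l(\rho_K)\ge\theta_0\,\omega_l(\infty,\cdot)$, so $\lambda\ge0$. Its mass is $1-\theta+\theta x(M)$. Let $R_N$ be monic with $\lfloor N\lambda(E_l)\rfloor$ zeros, all on $E_l$, whose counting measures divided by $N$ tend to $\lambda$. Let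
$$Q_N(z)=\prod_{i=1}^N\frac{z-y_i}{\sqrt{1+|y_i|^2}},\quad y_i\in K,\quad\frac1N\sum\delta_{y_i}\to\rho_K,\qquad B=\frac{T_mR_N}{Q_N\prod_y\frac{z-y}{\sqrt{1+|y|^2}}},$$
the last product over the finite zeros $y$ of $T_m$ in $M$. These cancel, so $B=P/Q$ with $Q=Q_N$ of degree $N$. $Q\ne0$ on $E$. $P\neq0$ on $K$, because the zeros of $T_m$ in $M\supset K$ are gone and $E_l\cap M=\emptyset$. The number of finite zeros removed is $mx_m(M)-(m-\deg T_m)$, so
$$\deg P\le m-mx_m(M)+N(1-\theta+\theta x(M))=N+o(N),$$
since $m/N\to\theta$ and $x_m(M)\to x(M)$. For $\theta=0$, $\deg P\le N$. Put $C_1=\int\gamma_l\,d(\rho_K+\theta x-\theta\delta_\infty)$.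

**Step 2: $B/T_m$ is flat on $E$.** By (6), and since $k(\cdot,\infty)=0$, the logarithmic potential of $\lambda$ on $E_l$ is $\int k(\cdot,y)\,d(\rho_K+\theta x)(y)-C_1$, a continuous function. By (A4), uniformly on $E$ for large $N$, $\frac1N\log|R_N|\le\int k\,d(\rho_K+\theta x)-C_1+\varepsilon$. As $k$ is continuous on $E\times M$, uniformly on $E$ we have $\frac1N\log|Q_N|\to\int k\,d\rho_K$, and the logarithm of the other product divided by $N$, which is $\frac mN\int k\,dx_m$, tends to $\theta\int k\,dx$. Hence, for large $N$,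
$$|B|\le|T_m|\,e^{N(-C_1+2\varepsilon)}\ \text{ on }E,\qquad\int_E|B|\,dt\le(1+|E|)\,e^{N(-C_1+2\varepsilon)} .$$

**Step 3: $B$ is large on $K$.** Write $h=g+k$, $h_l=g_l+k$; these are continuous on $K\times M$ after continuation to $y=z$. Since $K\cap E_l=\emptyset$, uniformly on $K$, by (5),
$$\frac1N\log|R_N|\to\int\log|\cdot-t|\,d\lambda=\int h_l\,d\rho_K+\theta\int h_l\,dx-\theta g_l(\cdot,\infty)-C_1 .$$
Next, $\int k(\cdot,y)\,d\rho_K=\int h\,d\rho_K-G^{\rho_K}$ is finite and continuous on $K$ by (4), so (A4) gives $\frac1N\log|Q_N|\le\int k\,d\rho_K+\varepsilon$ on $K$ for large $N$. Finally, with zeros in $M$ cancelled,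
$$\frac1m\log|T_m|-\int k\,dx_m=v_m^*+g-\int h\,dx_m\to w+g-\int h\,dx\quad\text{uniformly on }K .$$
Multiply this by $\frac mN\to\theta$ and add up. Since $\int h_l\,d\rho_K-\int k\,d\rho_K=G_l^{\rho_K}$ and $h-h_l=g-g_l$, for large $N$ on $K$
$$\frac1N\log|B|\ge\theta w+\theta(g-g_l)(\cdot,\infty)-\theta\int(g-g_l)(\cdot,y)\,dx(y)+G_l^{\rho_K}-C_1-3\varepsilon .$$
Now $g\ge g_l$, $x(M)\le1$, and $G_l^{\rho_K}\ge G^{\rho_K}-\varepsilon_l=\frac1\tau-\varepsilon_l$ on $K$. So
$$\frac1N\log|B|\ge\theta\min_Kw+\frac1\tau-2\varepsilon_l-C_1-3\varepsilon\quad\text{on }K .$$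

**Step 4: conclusion.** In Lemma 1 the constant $C_1$ cancels:
$$d_{N+o(N)}\le C\exp\Big\{-N\Big(\frac1\tau+\theta\min_Kw-2\varepsilon_l-5\varepsilon\Big)\Big\}.$$
Divide by $N$, let $N\to\infty$, then $\varepsilon\to0$ and $l\to\infty$; $\theta,x,w$ do not depend on $l$. For $\theta=0$ all large $N$ are allowed and the index is exactly $N+1$, which gives the lower limit. $\square$

Part (a) of Theorem B is the case $\theta=0$. $\blacksquare$

## 7. Polynomials small in mean push the widths below $e^{-s/\tau}$

*A set without (Reg), by hand.* Take $E$ from Section 5 and $P=\prod_{j\le k}(z-a_j)^{2^{k-j}}$, of degree $n=2^k-1$. On $[0,1]$ we have $|P|\le1$, and on $F_j$, $j\le k$, $|P|\le\ell_j^{2^{k-j}}\le e^{-A2^k}$, so $\int_E|P|\le\frac43e^{-A2^k}$ exactly as there. Put $P_n=\frac34e^{A2^k}P$ (and $P_n=0$ for other $n$). As $|2-a_j|\ge1$, $\limsup\frac1n\log|P_n(2)|\ge A$. But $g(2)\le g_{\mathcal C}(2)$, which does not depend on $A$. So (Reg) fails once $A>g_{\mathcal C}(2)$.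

We now prove that failure of (Reg) always destroys (3). First a bound that limits how badly (Reg) can fail.

**Lemma 4.** There is $C_0=C_0(E)$ such that $\frac1n\log|P|-g\le C_0$ in $D^*$ whenever $n\ge1$, $\deg P\le n$, $\|P\|_{L^1(E)}\le1$. Also, for compact $S\subset E$ with $|S|\ge|E|/2$ we have $g_S\le\log(8\operatorname{diam}E/|E|)$ on $E$.

*Proof.* If $|S|\ge|E|/2$, then $\operatorname{cap}S\ge|E|/8$. By the formula in (F2), on $E$ the value of $g_S$, and at each point of $E$ its upper limit from outside, is at most $\log\operatorname{diam}E-\log(|E|/8)$. As $g\ge0$ and $g_S-g$ is harmonic in $D^*$ (also at $\infty$), the maximum principle gives $g_S-g\le\log(8\operatorname{diam}E/|E|)$ in $D^*$. Now let $S=\{t\in E:|P(t)|\le2/|E|\}$. It is compact and, by Chebyshev's inequality, $|S|\ge|E|/2$. Bernstein–Walsh gives $\frac1n\log|P|\le\frac1n\log\frac2{|E|}+g_S\le\log^+\frac2{|E|}+g_S$. $\square$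

**Proof of (2) ⇒ (3).** Suppose (Reg) fails. Then there are $z_1\in\mathbb C\setminus E$, $\eta>0$, an infinite set of $n$, and polynomials $P_n$ with $\deg P_n\le n$, $\|P_n\|_{L^1(E)}\le1$, such that $v_n:=\frac1n\log|P_n|-g$ has $v_n(z_1)\ge2\eta$. Given any $K$, choose $U$ as in Section 6 with also $z_1\in U$. Let $\sigma$ be spherical area on $U$.

One would like to use $T_n=P_n$ in Proposition 3. The obstacle: $P_n$ is large at $z_1$, but $v_n$ may be very negative on parts of $K$, and then $\min_Kw$ need not be positive. The cure is to add a polynomial that is never too small off $E$.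

**Step 1: Fekete polynomials as a floor.** Let $F_n$ be Fekete polynomials of $E$ normalized by $\max_E|F_n|=1$; they have degree $n$ and zeros in $E$. Then $\frac1n\log|F_n|-g$ is harmonic in $D^*$, $\le0$ by Bernstein–Walsh, and its value at $\infty$ tends to $0$ by Fekete's theorem. By Harnack it tends to $0$ uniformly on $M$.

**Step 2: a sum without cancellation.** For $|\xi|=1$ let $T^\xi=P_n+\xi F_n$, $v^\xi=\frac1n\log|T^\xi|-g$, and $V_n=\max(v_n,\frac1n\log|F_n|-g)$. Then $\|T^\xi\|_{L^1(E)}\le1+|E|$ and $V_n-v^\xi\ge-\frac{\log2}n$. Since $\int_{|\xi|=1}\log|a+\xi b|\frac{|d\xi|}{2\pi}=\log\max(|a|,|b|)$, Tonelli's theorem applied to $V_n-v^\xi+\frac{\log2}n\ge0$ shows that the mean over $\xi$ of $\int_U(V_n-v^\xi)\,d\sigma$ is $0$. So this integral is $\le0$ for a set of $\xi$ of positive measure. Choose such a $\xi$ with $T_n:=T^\xi\not\equiv0$ (at most one $\xi$ is excluded) and write $v^T=v^\xi$. Then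
$$\int_U|V_n-v^T|\,d\sigma\le\int_U(V_n-v^T)\,d\sigma+2\sigma(U)\frac{\log2}n\le\frac Cn .$$
Two consequences:

* $\int_U(v^T)^-d\sigma\to0$, because $(v^T)^-\le V_n^-+|V_n-v^T|$ and $V_n\ge\frac1n\log|F_n|-g\to0$ uniformly on $M$.
* If $\Delta$ is a disc centered at $z_1$ with $\overline\Delta\subset U\setminus\{\infty\}$, then $\frac1{|\Delta|}\int_\Delta v^T\,dA\ge\frac1{|\Delta|}\int_\Delta v_n\,dA-o(1)\ge2\eta-o(1)$, where $|\Delta|$ is area; here $V_n\ge v_n$, and $v_n$ is subharmonic in $\Delta$.

**Step 3: removing the zeros in $M$.** Let $x_n$ be built from $T_n$ as in the Data and $v_n^*=v^T+G^{x_n}\ge v^T$. It is harmonic in $U$ (the zeros are cancelled, also the one at $\infty$) and subharmonic in $D^*$. By Lemma 4 applied to $T_n/(1+|E|)$, $v^T\le C_2$ in $D^*$ with $C_2$ independent of $n$. The potential $G^{x_n}$ is bounded near $E$ and tends to $0$ at every regular point of $E$, since by Harnack $g(z,y)\le C\,g(z,y_0)$ for $z$ near $E$ and $y\in M$, with a fixed $y_0$. So the extended maximum principle gives $v_n^*\le C_2$ in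 $D^*$.

**Step 4: a positive limit.** By the mean value property, $v_n^*(z_1)=\frac1{|\Delta|}\int_\Delta v_n^*\,dA\ge2\eta-o(1)$. The functions $C_2-v_n^*\ge0$ are harmonic in $U$ and bounded at $z_1$, so by Harnack's principle a subsequence of $v_n^*$ converges locally uniformly in $U$ to a harmonic $w$. Pass to a further subsequence with $x_n\to x$ weak*. As $\int_U(v_n^*)^-d\sigma\le\int_U(v^T)^-d\sigma\to0$, we have $w\ge0$. As $w(z_1)\ge2\eta$, $w>0$ in $U$ by the minimum principle. So $\min_Kw>0$, and Proposition 3 with $\theta=\theta_0>0$ yields $\limsup_s\frac{-\ln d_s}s\ge\frac1\tau+\theta_0\min_Kw>\frac1\tau$.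

So if (Reg) fails, the asymptotics fails for *every* $K$. This is (2) ⇒ (3). $\blacksquare$

## 8. Testing widths with point masses

For (3) ⇒ (1) we need lower bounds for $d_s$. As in Section 3, we annihilate $L$ by a combination of $s+1$ point masses, and we must show that the unit ball of $H^\infty(D)$ sees every such combination. Its Cauchy transform decides.

**Lemma 5.** Let $\nu=\sum c_i\delta_{z_i}$ be a finite sum with $z_i\in K$, and $r(t)=\sum\frac{c_i}{t-z_i}$. Then
$$\sup\Big\{\Big|\int f\,d\nu\Big|:f\in H^\infty(D),\ |f|\le1\Big\}\ge\frac1{16\sqrt2}\|r\|_{1,\infty},\qquad\|r\|_{1,\infty}:=\sup_{\lambda>0}\lambda\,|\{t\in E:|r(t)|\ge\lambda\}| .$$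

*Proof.* Fix $\lambda$ with $|\{t\in E:|r|\ge\lambda\}|>0$.

**Step 1: a function with density on a good set.** Split $\{t\in E:|r|\ge\lambda\}$ according to which of four sectors of opening $\pi/2$ contains $r(t)$; one part $S$ has $|S|\ge\frac14|\{t\in E:|r|\ge\lambda\}|$. Let
$$h(z)=\frac12\int_S\frac{dt}{t-z},\qquad f=\frac{1-e^h}{1+e^h}.$$
For $\operatorname{Im}z>0$, $\operatorname{Im}h$ is $\frac\pi2$ times the Poisson integral of $1_S$, so it lies in $(0,\frac\pi2)$; also $h(\bar z)=\overline{h(z)}$. Hence $|\operatorname{Im}h|<\frac\pi2$ in $D$, $\operatorname{Re}e^h>0$, and $|f|<1$ in $D$. Moreover $f$ is analytic in $D^*$, $f(\infty)=0$, $f(\bar z)=\overline{f(z)}$.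

**Step 2: its boundary values.** We have
$$\operatorname{Im}f=-\frac{2\operatorname{Im}e^h}{|1+e^h|^2} .$$
In the upper half-plane $\operatorname{Im}e^h>0$, so $\operatorname{Im}f<0$. Since $|1+e^h|^2\ge1+e^{2\operatorname{Re}h}\ge2e^{\operatorname{Re}h}$, also $|\operatorname{Im}f|\le\sin(\operatorname{Im}h)$. Let $f_+$ be the boundary values from above, which exist a.e. by Fatou's theorem, and $\kappa=-\operatorname{Im}f_+$. Then $\kappa\in[0,1]$ a.e., and a.e. off $S$ the Poisson integral of $1_S$ tends to $0$, so $\kappa=0$ there.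

**Step 3: a Cauchy formula.** As $f=O(1/|z|)$ at $\infty$ and $f$ is bounded, Cauchy's formula in the two half-planes gives, for $\operatorname{Im}z>0$, $f(z)=\frac1{2\pi i}\int_{\mathbb R}\frac{f_+(t)}{t-z}dt$ and $0=\frac1{2\pi i}\int_{\mathbb R}\frac{f_-(t)}{t-z}dt$ with $f_-=\overline{f_+}$. Subtract:
$$f(z)=\frac1\pi\int_{\mathbb R}\frac{\operatorname{Im}f_+(t)}{t-z}\,dt=-\frac1\pi\int_S\frac{\kappa(t)}{t-z}\,dt .$$
By symmetry this holds for $\operatorname{Im}z<0$, and by continuity in all of $D$. Compare $zf(z)$ at $\infty$: from the formula it tends to $\frac1\pi\int_S\kappa$; from $h\sim-\frac{|S|}{2z}$ and $f\sim-\frac h2$ it tends to $\frac{|S|}4$. So $\int_S\kappa=\frac{\pi|S|}4$.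

**Step 4: pairing.** We get $\int f\,d\nu=-\frac1\pi\int_S\kappa\,r\,dt$. On $S$ the values of $r$ lie in a sector of opening $\pi/2$ and have modulus $\ge\lambda$, so the projection of $r$ onto the bisector is $\ge\lambda/\sqrt2$. Therefore $|\int f\,d\nu|\ge\frac1\pi\cdot\frac\lambda{\sqrt2}\cdot\frac{\pi|S|}4=\frac{\lambda|S|}{4\sqrt2}\ge\frac{\lambda|\{|r|\ge\lambda\}|}{16\sqrt2}$. $\square$

**Choice of the points.** For $s\ge1$ let $z_0,\dots,z_s\in K$ minimize $\sum_{i<j}g(z_i,z_j)$ over $K^{s+1}$. The minimum exists by lower semicontinuity, and it is finite because $K$ is infinite; so the points are distinct. Each $z_i$ minimizes $\sum_{j\ne i}g(\cdot,z_j)$ on $K$, so the minimum value is at most the $\rho_K$-average. By (4),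
$$\sum_{j\ne i}g(z_i,z_j)\le\sum_{j\ne i}G^{\rho_K}(z_j)\le\frac s\tau\qquad\text{for every }i. \tag{7}$$

For $c\in\mathbb C^{s+1}\setminus\{0\}$ let $r_c(t)=\sum\frac{c_i}{t-z_i}$. If $L\subset C(K)$, $\dim L\le s$, some non-zero $\nu=\sum c_i\delta_{z_i}$ annihilates $L$, and for $f$ in the unit ball $\operatorname{dist}(f|_K,L)\ge|\int f\,d\nu|/\sum|c_i|$. By Lemma 5,
$$d_s\ge\frac1{16\sqrt2}\ \inf_{c\ne0}\frac{\|r_c\|_{1,\infty}}{\sum|c_i|}. \tag{8}$$

**Lemma 6.** There is $C=C(E,K)$ such that $\|r_c\|_{1,\infty}\ge\frac{\|r_c\|_{L^1(E)}}{C(s+1)}$ for all $s\ge1$, $c\neq0$.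

*Proof.* The purpose is to pass from weak $L^1$ to $L^1$; this costs a logarithm of $\max|r|$, which is at most linear in $s$. Since $r=r_c\not\equiv0$ and $|E|>0$, we may scale to $\|r\|_{L^1(E)}=1$. Let $\Lambda=\|r\|_{1,\infty}>0$ and $R=\max_E|r|$; then $\Lambda\le R|E|$. Integrating the distribution function, which is at most $\min(|E|,\Lambda/\lambda)$,
$$1=\int_E|r|\le\int_0^R\min\Big(|E|,\frac\Lambda\lambda\Big)d\lambda=\Lambda+\Lambda\log\frac{R|E|}\Lambda .$$
Write $r=p/\prod(t-z_i)$ with $\deg p\le s$. The set $S=\{t\in E:|r|\le2\Lambda/|E|\}$ is compact, and $|S|\ge|E|/2$ by definition of $\Lambda$. On $S$, $|p|\le\frac{2\Lambda}{|E|}d_*^{\,s+1}$ with $d_*=\max_{t\in E,z\in K}|t-z|$. By Bernstein–Walsh and the second part of Lemma 4, $|p|\le\frac{2\Lambda}{|E|}d_*^{\,s+1}(8\operatorname{diam}E/|E|)^s$ on $E$. Dividing by $\prod|t-z_i|\ge\operatorname{dist}(K,E)^{s+1}$ gives $R\le\Lambda e^{C'(s+1)}$. Hence $1\le\Lambda(1+\log^+|E|+C'(s+1))\le\Lambda C(s+1)$. $\square$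

By (8) and Lemma 6,
$$d_s\ge\frac1{16\sqrt2\,C(s+1)}\ \min_{c\ne0}\frac{\|r_c\|_{L^1(E)}}{\sum|c_i|}; \tag{9}$$
the minimum is attained and positive, as both terms are norms on $\mathbb C^{s+1}$. Let $c=c^{(s)}$ attain it, scaled so that $\|r\|_{L^1(E)}=1$, $r=r_c=p/\prod(t-z_i)$, $\deg p\le s$.

**Lemma 7.** If $E$ satisfies (Reg), then $\limsup_s\frac1s\log\sum|c^{(s)}_i|\le\frac1\tau$.

*Proof.* The residue of $r$ at $z_i$ is $c_i$. (Reg) controls polynomials; $r$ is rational, so we first turn it into a polynomial near $E$, then carry the bound from a curve around $E$ to the poles. Let $0<\varepsilon<\frac12$.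

**Step 1: replacing poles by polynomial factors.** Fix $l$ with $E_l\cap K=\emptyset$. For each $y\in K$ the function $1/(t-y)$ is analytic near $E_l$, and $\mathbb C\setminus E_l$ is connected, so by Runge's theorem there is a polynomial $q$ with $|q(t)(t-y)-1|<\varepsilon/2$ on $E_l$. By continuity the bound $<\varepsilon$ persists for $t$ in an open neighborhood of $E_l$ and for parameters near $y$. By compactness of $K$, finitely many polynomials, of degree $\le\Delta=\Delta_\varepsilon$, and one open $W\supset E$ suffice: for every $y\in K$ one of them satisfies $|q(t)(t-y)-1|<\varepsilon$ on $W$. Let $q_i$ be such a polynomial for $y=z_i$, and $P=p\prod_iq_i$, $n_s=(s+1)(1+\Delta)$. Then $\deg P\le n_s$, $P/r=\prod_iq_i(t)(t-z_i)$, and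
$$(1-\varepsilon)^{s+1}|r|\le|P|\le(1+\varepsilon)^{s+1}|r|\quad\text{on }W .$$

**Step 2: using (Reg).** We have $\|P\|_{L^1(E)}\le(1+\varepsilon)^{s+1}$. Apply (Reg) to $P/(1+\varepsilon)^{s+1}$ in the degrees $n_s$, with the zero polynomial in the other degrees:
$$\limsup_s\Big(\frac1{n_s}\log|P|-g\Big)\le\frac{\log(1+\varepsilon)}{1+\Delta}\le\frac\varepsilon{1+\Delta}\quad\text{pointwise in }\mathbb C\setminus E.$$
These functions are subharmonic in $\mathbb C\setminus E$ and, by Lemma 4, uniformly bounded above. Hartogs' lemma turns the pointwise bound into a uniform one: on every compact subset of $\mathbb C\setminus E$, $\frac1{n_s}\log|P|\le g+\frac{2\varepsilon}{1+\Delta}$ for large $s$.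

**Step 3: a domain around the poles.** Let $V$ be the complement in $\widehat{\mathbb C}$ of the disjoint closed rectangles $E_p\times[-\frac1p,\frac1p]$. For $p$ large they lie in $W$ and $K\subset V$; they contain $E$ in their interiors. As $p\to\infty$ the domains $V$ increase to $D^*$, so $g-g_V(\cdot,\infty)\ge0$, harmonic in $V$ also at $\infty$, tends to $0$ uniformly on $K$. Fix $p$ with $(1+\Delta)\sup_K(g-g_V(\cdot,\infty))\le\varepsilon$. On $\partial V\subset W\setminus E$, for large $s$, since $-\log(1-\varepsilon)\le2\varepsilon$,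
$$\log|r|\le\log|P|+2\varepsilon(s+1)\le(s+1)[(1+\Delta)g+4\varepsilon] .$$

**Step 4: from $\partial V$ to the poles.** The function $\log|r|-\sum_jg_V(\cdot,z_j)$ is subharmonic in $V$ (the singularities at the $z_j$ cancel up to zeros, and $r$ is analytic at $\infty$), and $g_V(\cdot,z_j)=0$ on $\partial V$. The harmonic function in $V$ with boundary values $g$ is $g-g_V(\cdot,\infty)$. So on $K$
$$\log|r|-\sum_jg_V(\cdot,z_j)\le(s+1)\big[(1+\Delta)(g-g_V(\cdot,\infty))+4\varepsilon\big]\le5\varepsilon(s+1).$$
At $z_i$ with $c_i\ne0$, where $\log|r(z)|=\log|c_i|-\log|z-z_i|+o(1)$, this says by $g_V\le g$ and (7)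
$$\log|c_i|\le5\varepsilon(s+1)+C_K+\sum_{j\ne i}g(z_i,z_j)\le5\varepsilon(s+1)+C_K+\frac s\tau,$$
with $C_K=\max_{y\in K}\lim_{z\to y}(g(z,y)+\log|z-y|)<\infty$. Hence $\limsup_s\frac1s\log\sum|c_i|\le5\varepsilon+\frac1\tau$. The vector $c^{(s)}$ does not depend on $\varepsilon$; let $\varepsilon\to0$. $\square$

**End of the proof of Theorem B.** If (Reg) holds, then (9) gives $-\ln d_s\le\ln(16\sqrt2\,C(s+1))+\ln\sum|c_i^{(s)}|$, so $\limsup_s\frac{-\ln d_s}s\le\frac1\tau$ by Lemma 7. With part (a) this is $-\ln d_s\sim s/\tau$, for every $K$: (3) ⇒ (1). Finally (1) ⇒ (2), since regular $K$ exist: a closed disc in $D$ satisfies (i) by the argument of Section 5, Step 3. With Section 7, the three statements are equivalent. $\blacksquare$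

## 9. Capacity, harmonic measure and density criteria for (Reg)

**Proof of (i).** Polynomials small in $L^1$ are pointwise not too large off a small set; the hypothesis says that such a set does not matter for capacity. Let $\deg P_n\le n$, $\|P_n\|_{L^1(E)}\le1$, $\varepsilon>0$. Then $|\{t\in E:|P_n|>e^{\varepsilon n}\}|\le e^{-\varepsilon n}$. By Borel–Cantelli the increasing compact sets
$$E_k'=\{t\in E:|P_n(t)|\le e^{\varepsilon n}\ \text{for all }n\ge k\}$$
have a union of full measure in $E$. By hypothesis the union has capacity $\operatorname{cap}E$, and capacity is continuous along increasing sequences of Borel sets, so $\operatorname{cap}E_k'\to\operatorname{cap}E$. For $k$ large and $n\ge k$, Bernstein–Walsh gives $\frac1n\log|P_n|\le\varepsilon+g_{E_k'}$. The function $g_{E_k'}-g\ge0$ is harmonic in $D^*$ with value $\log\frac{\operatorname{cap}E}{\operatorname{cap}E_k'}\to0$ at $\infty$, so $g_{E_k'}\to g$ in $D$ by Harnack. Hence $\limsup\frac1n\log|P_n|\le\varepsilon+g$; let $\varepsilon\to0$. $\square$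

**Proof of (ii).** Harmonic measure at $\infty$ is the equilibrium measure $\mu_E$. Let $\mu_E\ll dt$ and $|E\setminus E'|=0$, $E'$ Borel. Then $\mu_E(E')=1$; choose compact $F_k\subset E'$ increasing with $\mu_E(F_k)\to1$. As $\mu_E$ has finite energy, dominated convergence shows that the energies of $\mu_E|_{F_k}/\mu_E(F_k)$ tend to that of $\mu_E$, so $\operatorname{cap}E'\ge\lim\operatorname{cap}F_k=\operatorname{cap}E$. Apply (i).

For a finite union of nondegenerate intervals the hypothesis holds: at interior points $g$ extends smoothly from each side by reflection, so $\mu_E=\frac1{2\pi}\Delta g$ has a continuous density there, and the finitely many endpoints have measure $0$ since $\mu_E$ has finite energy. $\square$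

**Proof of (iii).** Let $E'\subset E$ be Borel with $|E\setminus E'|=0$. We must show $\operatorname{cap}E'=\operatorname{cap}E$. Choose increasing compact $F_k\subset E'$ with $|E'\setminus F_k|\to0$ and $\operatorname{cap}F_1>0$, and let $F=\bigcup F_k$; so $|E\setminus F|=0$. The plan is to show that $F$ is non-thin at the points $x$ of the hypothesis, and then to compare Green functions. Recall that $F$ is non-thin at $x$ if $x$ is a limit point of $F\setminus\{x\}$ and $\limsup_{t\to x,\,t\in F\setminus\{x\}}u(t)=u(x)$ for every $u$ subharmonic near $x$. (For example, a countable set is thin at each point, while an interval is non-thin at each of its points.)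

**Step 1: Wiener's series diverges.** Let $x$ be as in (iii); we may enlarge $L$ and take $L>1$. With $r_1\le\frac14$, $r_1<r_0$, and $r_{j+1}=r_j^{2L}$, let $A_j=F\cap\{r_{j+1}<|t-x|\le r_j\}$. Then $|A_j|\ge r_j^L-2r_j^{2L}\ge\frac12r_j^L$, so $\operatorname{cap}A_j\ge r_j^L/8$. Let $S_n=F\cap\{2^{-n}<|t-x|\le2^{-n+1}\}$, $n\ge1$. If $S_n$ meets $A_j$, then $2^{-n}<r_j$ and $r_{j+1}<2^{-n+1}$, that is,
$$\log_2\frac1{r_j}<n<1+\log_2\frac1{r_{j+1}} .$$
Since $\log_2\frac1{r_{j+2}}=2L\log_2\frac1{r_{j+1}}\ge1+\log_2\frac1{r_{j+1}}$, every $n$ occurs for at most two $j$. For sets of diameter $\le1$ the function $1/\log(1/\operatorname{cap})$ is countably subadditive, so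
$$\sum_{n:\,S_n\cap A_j\ne\emptyset}\frac n{\log(1/\operatorname{cap}S_n)}\ge\log_2\frac1{r_j}\cdot\frac1{\log(1/\operatorname{cap}A_j)}\ge\frac{\log_2(1/r_j)}{\log(8r_j^{-L})}\to\frac1{L\log2}.$$
Hence $\sum_nn/\log(1/\operatorname{cap}S_n)=\infty$. By Wiener's criterion $F$ is non-thin at $x$. (If the criterion is written with $\log(2/\operatorname{cap}S_n)$, nothing changes: $\operatorname{cap}S_n\le2^{-n}\le\frac12$, so the two logarithms differ by a factor at most $2$.)

**Step 2: the limit Green function.** The $g_{F_k}$ decrease in $\mathbb C$: off $F_{k+1}$ by the maximum principle, and on $F_{k+1}$, which has area zero, because subharmonic functions are determined by their area means. Let $g'=\lim g_{F_k}\ge0$; it is subharmonic in $\mathbb C$. Each $g_{F_k}$ vanishes on $F_k$ off a polar set, so $g'=0$ on $F\setminus N$ with $N$ polar. Polar sets are thin everywhere and a union of two sets thin at $x$ is thin at $x$, so $F\setminus N$ is non-thin at $x$. Thus $g'(x)=\limsup_{t\to x,\,t\in F\setminus N,\,t\ne x}g'(t)=0$. So $g'=0$ on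 $E$ outside a polar set.

**Step 3: comparison.** By upper semicontinuity, $\limsup_{z\to x}(g'-g)(z)\le g'(x)=0$ for these $x$. The function $g'-g$ is the decreasing limit of the non-negative harmonic functions $g_{F_k}-g$ in $D^*$; so it is harmonic there, and it is bounded above, since $g_{F_1}-g$ is. The extended maximum principle gives $g'\le g$, hence $g'=g$ in $D^*$. At $\infty$ this says $\log\frac{\operatorname{cap}E}{\operatorname{cap}F_k}\to0$. So $\operatorname{cap}E'=\operatorname{cap}E$; apply (i).

**Step 4: the Smith–Volterra set.** Start from $[0,1]$ and at stage $n=1,2,\dots$ remove the open middle interval of length $4^{-n}$ from each of the $2^{n-1}$ remaining intervals. After stage $n$ there are $2^n$ intervals, each of length $\frac12(1+2^{-n})2^{-n}\le2^{-n}$; the limit set has length $\frac12$, and by symmetry each stage-$n$ interval contains $\frac12\,2^{-n}$ of it. In particular it has no portion of zero length. If $x$ is in the set and $2^{-n}<r\le2^{-n+1}$, the stage-$n$ interval containing $x$ lies in $(x-r,x+r)$,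 so $|E\cap(x-r,x+r)|\ge2^{-n-1}\ge r/4\ge r^2$ for $r\le\frac14$. So (iii) holds with $L=2$ at every point. $\blacksquare$
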